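\title{Non-repetitive edge colorings can require almost quadratically many colors}

\begin{abstract}
An edge coloring of a graph is non-repetitive if no path has a color sequence of the form $u_1\cdots u_ju_1\cdots u_j$. Let $\pi(n)$ be the largest number of colors that such a coloring can require on a graph of maximum degree at most $n$. It is known that $\pi(n)=O(n^2)$, and it was conjectured that $\pi(n)=O(n)$. We disprove the conjecture and show that $\pi(n)\ge n^2\exp(-A\sqrt{\log n\log\log n})$ for large $n$, so that $\pi(n)=n^{2-o(1)}$. More precisely, for every $\varepsilon\in(0,1]$ and all large $n$ some graph of maximum degree at most $n$ has, in every proper edge coloring with at most $n^{2-\varepsilon}$ colors, a repetition on a path with exactly $12\lceil4/\varepsilon\rceil$ edges. An entropy argument replaces a colored random graph by independent colored edges with an unknown law; for every such law we build a well-spread distribution on repetitions by gluing arcs of random closed walks.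
\end{abstract}

\section{Introduction}

All graphs are finite and simple, $\Delta(G)$ is the maximum degree of $G$, and a path with $k$ edges has $k+1$ distinct vertices. For $j\ge1$, a \emph{$2j$-repetition} in an edge-colored graph is a path with consecutive edges $e_1,\dots,e_{2j}$ such that $e_i$ and $e_{j+i}$ have the same color for $i=1,\dots,j$. An edge coloring is \emph{non-repetitive} if it has no $2j$-repetition for any $j$. The \emph{Thue number} $\pi(G)$ is the least number of colors in a non-repetitive edge coloring of $G$, and
\[
\pi(n)=\max\{\pi(G):\Delta(G)\le n\}.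
\]

A $2$-repetition is a pair of adjacent edges of the same color, so a non-repetitive coloring is proper, and the star with $n$ edges gives $\pi(n)\ge n$. Longer repetitions cost more: a proper $2$-coloring of a path with four edges reads $abab$, so this path needs three colors. In the other direction it is known, via the Lov\'asz Local Lemma, that $\pi(n)\le cn^2$ for an absolute constant $c$. The exponent $2$ comes from a count. An edge lies on at most $2j\,n^{2j-1}$ paths with $2j$ edges, and under a uniformly random coloring with $K$ colors each of them is a repetition with probability $K^{-j}$. The expected number of $2j$-repetitions through an edge is thus at most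
\begin{equation}\label{eq:count}
\frac{2j}{n}\Big(\frac{n^2}{K}\Big)^{j}.
\end{equation}
This is small for all $j$ when $K\ge2n^2$ and $n$ is large, while for $K=n^{2-\varepsilon}$ it grows with $n$ as soon as $j>1/\varepsilon$.

Random colorings can be far from optimal. Identify the vertices of the complete graph $K_{2^k}$ with $\mathbb F_2^k$ and give the edge $xy$ the color $x+y$. Along a path $v_0\cdots v_{2j}$ the colors sum to $v_0+v_{2j}\ne0$, whereas the colors of a repetition cancel in pairs. So $\pi(K_{2^k})=2^k-1=\Delta(K_{2^k})$. Restricting this coloring to subgraphs shows that the $k$-dimensional hypercube needs only $k$ colors and that every graph on $N$ vertices has Thue number less than $2N$. These examples suggest the following conjecture, which we take from \cite{problem}.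

\begin{quote}
\textbf{Conjecture.} There is an absolute constant $c$ such that $\pi(n)\le cn$ for all $n\ge1$.
\end{quote}

The conjecture is false, and the count \eqref{eq:count} predicts the correct exponent. Throughout, $\log$ is the natural logarithm.

\begin{theorem}\label{thm:main}
Let $\varepsilon\in(0,1]$ and put
\[
g=\lceil4/\varepsilon\rceil,\qquad j=6g,\qquad C=64\exp(78)\,5000^{\,j},\qquad \tau=\frac{1}{8(4j+1)^{2j}C}.
\]
Let $n\ge5$ satisfy
\begin{equation}\label{eq:star}
\frac{\tau^2n}{2160\log^2n}\ \ge\ n^{1-\varepsilon/4}.
\end{equation}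
Then there is a graph $G$ with $\Delta(G)\le n$ such that every proper edge coloring of $G$ with at most $n^{2-\varepsilon}$ colors contains a $2j$-repetition. In particular $\pi(n)>n^{2-\varepsilon}$.
\end{theorem}

For fixed $\varepsilon$, condition \eqref{eq:star} holds for all large $n$, and the repetition has the bounded length $12\lceil4/\varepsilon\rceil$, a constant multiple of the length at which \eqref{eq:count} becomes large. With $\varepsilon=\frac12$ we get $\pi(n)>n^{3/2}$ for all large $n$, which disproves the conjecture. Letting $\varepsilon$ tend to $0$ slowly gives $\pi(n)=n^{2-o(1)}$.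

\begin{corollary}\label{cor:sharp}
There are absolute constants $A,c,n_0$ such that for all $n\ge n_0$
\[
n^2\exp\big(-A\sqrt{\log n\,\log\log n}\big)\ \le\ \pi(n)\ \le\ cn^2 .
\]
\end{corollary}

\subsection*{Outline of the proof}
The graph is a random graph of maximum degree at most $n$ with $m\approx nN/4$ edges on $N$ vertices, where $N$ is far larger than $n$; some such condition is forced, since $\pi(G)<2N$. The difficulty is that the coloring is chosen after the graph. A union bound over colorings costs a factor $K^m$, while the probabilities that we can bound are only exponentially small in the number of edges, with a small constant in the exponent. We argue by contradiction in three steps.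

\emph{Step 1} (Section~\ref{sec:reduction}). Fix a good coloring for each graph and list the colored edges in random order. After conditioning on a suitable initial segment, the next $q$ colored edges are within relative entropy $\tau^2q$ of $q$ independent samples from a law $\nu$. Here $q$ is smaller than $m$ only by a factor of order $\tau^{-2}\log^2n$, so the sample still has average degree $\delta\ge n^{1-\varepsilon/4}$. About $\nu$ we know little: its edge is nearly uniform, and no color is concentrated at a vertex.

\emph{Step 2} (Section~\ref{sec:packing}). If there is a weight on potential repetitions that is spread evenly over their subpaths, then $q$ independent samples from $\nu$ contain $\tau q$ disjoint repetitions on average, and contain none with probability at most $\exp(-2\tau^2q)$. The true sample never contains one. This forces relative entropy at least $2\tau^2q$, a contradiction.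

\emph{Step 3} (Sections~\ref{sec:weight} and~\ref{sec:marginals}). Such a weight exists for every $\nu$ that Step 1 can produce. This is the main construction, and Section~\ref{sec:idea} shows it for paths with four edges.

\section{The construction for paths with four edges}\label{sec:idea}

Write $[N]=\{1,\dots,N\}$, and let $\mathbb E$ denote an average over independent uniform vertices of $[N]$; a subscript names the vertices averaged over, and without a subscript all vertices shown are averaged. Step 1 will produce symmetric functions $W_c:[N]^2\to[0,\infty)$, one for each color $c\in[K]$, such that $f=\sum_cW_c$ satisfies $f\le B$ for a constant $B$ and $\mathbb Ef\ge\frac12$. One should picture a sparse random graph in which $xy$ is an edge of color $c$ with probability about $\delta W_c(x,y)/N$. An adversary chooses the $W_c$, and we must find walks that read a word twice and have positive weight on every step.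

A word that can be read from $x$ to $y$ need not be readable again from $y$. It is readable again if $y=x$, and closed walks of even length always carry weight: for length $2$,
\[
Z=\sum_{c,c'}\mathbb E\,W_c(x,y)W_{c'}(y,x)=\mathbb Ef^2\ge(\mathbb Ef)^2\ge\tfrac14 .
\]
Going twice around a closed walk reads its word twice but revisits every vertex. The remedy is to unroll the walk, choosing fresh vertices in such a way that every short stretch is distributed as a stretch of the closed walk. For a word $w=(c,c')$ let
\[
p_w(x,y)=W_c(x,y)W_{c'}(x,y),\qquad d_w(x)=\mathbb E_y\,p_w(x,y),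
\]
and for $v=(v_0,\dots,v_4)$ let
\[
\Theta(v,w)=\frac1Z\cdot\frac{p_w(v_0,v_1)\,p_w(v_1,v_2)\,p_w(v_2,v_3)\,p_w(v_3,v_4)}{d_w(v_1)\,d_w(v_2)\,d_w(v_3)},
\]
with $\Theta=0$ if the denominator vanishes. Given $w$, this is a stationary Markov chain with transition density $p_w(x,y)/d_w(x)$. Averaging over $v_4$ turns $p_w(v_3,v_4)/d_w(v_3)$ into $1$, or into $0$ where $d_w(v_3)=0$; in that case $p_w(v_2,v_3)=0$ already, so the factor simply disappears. Removing vertices from both ends in this way, we find that the marginal of $\Theta$ on $(w,v_{t-1},v_t)$ is $p_w(v_{t-1},v_t)/Z$ and the marginal on $(w,v_t)$ is $d_w(v_t)/Z$. Three facts follow.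

First, $\mathbb E_v\sum_w\Theta=\frac1Z\sum_w\mathbb E\,p_w=1$, and $\Theta=\phi\,\Pi$, where
\[
\Pi=W_c(v_0,v_1)W_{c'}(v_1,v_2)W_c(v_2,v_3)W_{c'}(v_3,v_4)
\]
is the weight of the walk colored $cc'cc'$ and $\phi$ collects the other factors. So $\Theta$ is a probability distribution on walks that read a word twice.

Second, $\Theta$ is spread over the colored edges. Summing $p_w(v_{t-1},v_t)/Z$ over the letter not used on the $t$-th edge shows that the law of this colored edge has density $W_{w_t}f/Z\le4B\,W_{w_t}$. An unweighted count of repetitions comes with no such guarantee: it might be carried by a small part of the graph.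

Third, the weight $\phi$ is bounded off a small set. For $\eta>0$ the event $d_w(v_t)<\eta K^{-2}$ has mass at most $\frac1Z\cdot K^2\cdot\eta K^{-2}\le4\eta$, and when it fails for $t=1,2,3$ we have $\phi\le4B^4\eta^{-3}K^6$. This bound does not depend on $N$, so for large $N$ walks with a repeated vertex carry negligible mass.

Is the bound good enough? In the random graph the expected total $\phi$-weight of the repetitions present is about $N^5(\delta/N)^4=N\delta^4$, and there are about $N\delta$ edges. To extract a disjoint family of order $N\delta$, no edge should carry much more than the average $\delta^3$, and in particular a single path should weigh at most about $\delta^3$. Since $K^6$ far exceeds $\delta^3$ when $K\ge n\ge\delta$, four edges are too few. The same accounting shows what to change. For general $j$, cover the path with $2j$ edges by $p$ arcs of $j-h$ edges each, give each arc the law of a stretch of a random closed walk of length $j$, and divide by the law of each overlap of consecutive arcs. An overlap with $\ell$ edges leaves $j-\ell$ letters unseen and costs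 $K^{j-\ell}$. If no edge lies in three arcs, the overlaps have $p(j-h)-2j$ edges in total, and the total cost is $K$ to the power
\[
(p-1)j-\big(p(j-h)-2j\big)=j+ph .
\]
Above, $j=2$, $p=4$, $h=1$. We need $h\ge1$, and then two arcs cannot cover the path; we take $p=3$ and $h=2$. The cost $K^{j+6}$ must now be compared with $\delta^{2j-1}$, and for $K=n^{2-\varepsilon}$, $\delta=n^{1-\varepsilon/4}$ the comparison is favorable once $j$ is a large multiple of $1/\varepsilon$.

\section{Tools and parameters}\label{sec:tools}

\subsection*{Entropy and concentration}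
We write $\mathbf E$ for expectation over random colored edges. For random variables with finite range, $H(X)=-\sum_x\Pr(X=x)\log\Pr(X=x)$, and $H(X\mid Y)$ is the average over $y$ of the entropy of the law of $X$ given $Y=y$. We use: $H(X\mid Y=y)\le\log|\mathrm{range}(X)|$; the chain rule $H(X,X'\mid Y)=H(X\mid Y)+H(X'\mid X,Y)$; that conditioning does not increase entropy, $H(X\mid Y,Y')\le H(X\mid Y)$; and $H(u(X)\mid Y)\le H(X\mid Y)$ for a function $u$. The relative entropy of laws $Q,P$ on a finite set is $\mathrm{KL}(Q\|P)=\sum_xQ(x)\log(Q(x)/P(x))\ge0$. Two identities follow from the definition. If $Q$ is a law on $q$-tuples with all marginals equal to $\nu$, then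
\begin{equation}\label{eq:klprod}
\mathrm{KL}(Q\|\nu^{\otimes q})=qH(\nu)-H(Q).
\end{equation}
If $Q(E)=1$ and $P(E)>0$, then
\begin{equation}\label{eq:klevent}
\mathrm{KL}(Q\|P)=\mathrm{KL}\big(Q\|P(\cdot\mid E)\big)-\log P(E)\ \ge\ -\log P(E).
\end{equation}
McDiarmid's bounded differences inequality states that if $Y_1,\dots,Y_q$ are independent and $\kappa=\kappa(Y_1,\dots,Y_q)$ changes by at most $1$ when one argument changes, then $\Pr(\kappa\le\mathbf E\kappa-u)\le\exp(-2u^2/q)$ for $u>0$.

\subsection*{Parameters}
Fix $\varepsilon$ and $n$ as in Theorem~\ref{thm:main}; note $g\ge4$ and $g\varepsilon\ge4$. Let $K=\lfloor n^{2-\varepsilon}\rfloor$ and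
\[
B=\exp(26),\qquad\eta=\tfrac18\,10^{-j},\qquad\lambda=5/n\le1,\qquad\Psi=2^j\eta^{-2}B^{2j+3}K^{3j},
\]
so that $C=2^j\eta^{-2}B^35^{2j}$. The number $\Psi$ is a crude bound on weights; what matters is that it does not depend on $N$. Let $N$ be large in terms of $n$ and $\varepsilon$, with
\begin{equation}\label{eq:Nlarge}
N\ge4(n+1),\qquad N\ge4(2j+1)^2\Psi,
\end{equation}
and put
\[
m=\Big\lfloor\frac{nN}4\Big\rfloor,\quad M=\Big\lfloor\frac{m}{1+\log8K}\Big\rfloor,\quad q=\Big\lfloor\frac{\tau^2M}{6(\log K+4)}\Big\rfloor,\quad\delta=\frac{2q}N .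
\]
Here $m$ is the number of edges of the graph, $M$ is the number of colored edges that we can afford to reveal, $q$ is the size of the sample and $\delta$ is its average degree. We have $q\le M\le m/2$, and for large $N$ also $m\ge nN/5$ and $q\ge4j^2$. Since $K\le n^2$ and $n\ge5$, both $1+\log8K$ and $\log K+4$ are at most $6\log n$. As $\lfloor u\rfloor\ge u/2$ for $u\ge1$, for large $N$ we get $M\ge nN/(60\log n)$ and $q\ge\tau^2M/(72\log n)$. By \eqref{eq:star},
\begin{equation}\label{eq:delta}
\delta\ \ge\ \frac{\tau^2n}{2160\log^2n}\ \ge\ n^{1-\varepsilon/4}\ \ge\ 1 .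
\end{equation}
This is the only use of \eqref{eq:star}.

\medskip\noindent\textbf{Standing assumption.} We suppose, for a contradiction, that every graph $G$ with $\Delta(G)\le n$ has a proper coloring $\chi_G:E(G)\to[K]$ without $2j$-repetition, and we fix one such $\chi_G$ for each $G$ on $[N]$.

\section{Reduction to independent colored edges}\label{sec:reduction}

A \emph{colored pair} is $(e,c)$ with $e$ a $2$-subset of $[N]$ and $c\in[K]$. There are at most $N^2/2$ pairs and $N^2K/2$ colored pairs. Words $w\in[K]^j$ are indexed by $\mathbb Z/j$, so that $w_t$ is defined for every integer $t$ and $w_{t+j}=w_t$.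

\begin{proposition}\label{prop:reduction}
There are a law $\nu$ on colored pairs and a law $Q$ on $q$-tuples of colored pairs with the following properties.
\begin{itemize}
\item[(P1)] $\mathrm{KL}(Q\|\nu^{\otimes q})\le\tau^2q$.
\item[(P2)] $\log\frac{N^2}2-H(e)<12$ for $(e,c)$ with law $\nu$.
\item[(P3)] For each vertex $x$ and color $c$, $\ \nu(\{(e,c):x\in e\})\le\frac{10}{nN}$ and $\nu(\{(e,c'):x\in e,\ c'\in[K]\})\le\frac{10}N$.
\item[(P4)] $Q$-almost surely there are no distinct vertices $v_0,\dots,v_{2j}$ and word $w\in[K]^j$ such that all $(\{v_{t-1},v_t\},w_t)$, $1\le t\le2j$, occur in the tuple.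
\end{itemize}
\end{proposition}

\begin{proof}
Let $\Omega$ be the set of sequences $(e_1,\dots,e_m)$ of distinct pairs that form a graph of maximum degree at most $n$. Build such a sequence edge by edge. After $k<m$ edges, at most $2k/n<N/2$ vertices have degree $n$, so at least $N/2$ vertices have smaller degree. They span at least $N^2/8-N/4$ pairs, of which fewer than $nN/4$ are used. By \eqref{eq:Nlarge} at least $N^2/16$ choices remain, so $|\Omega|\ge(N^2/16)^m$.

Let $(e_1,\dots,e_m)$ be uniform on $\Omega$, let $G$ be the graph it forms, and let $Y_i=(e_i,c_i)$ with $c_i=\chi_G(e_i)$. The set $\Omega$ is invariant under permutations and $\chi_G$ depends only on the edge set, so the law of $(Y_1,\dots,Y_m)$ is invariant under permutations. Let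
\[
h_k=H(Y_{k+1}\mid Y_1,\dots,Y_k),\qquad h'_k=H(e_{k+1}\mid Y_1,\dots,Y_k)\le h_k .
\]
By symmetry $h_{k+1}\le H(Y_{k+2}\mid Y_1,\dots,Y_k)=h_k$. A stretch of indices on which $h_k$ barely decreases is a stretch of nearly independent variables, so we want to show that $h_k$ has little room to decrease.

The colors revealed so far may carry information about later edges, but at most $\log K$ each. Indeed, by the chain rule and symmetry,
\[
m\log\frac{N^2}{16}\le H(e_1,\dots,e_m)\le H(Y_1,\dots,Y_k)+\sum_{i>k}H(e_i\mid Y_1,\dots,Y_k)\le k\log\frac{N^2K}2+(m-k)h'_k ,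
\]
that is, $h'_k\ge\log\frac{N^2}{16}-\frac k{m-k}\log8K$. For $k\le M$ we have $k\log8K\le m-k$, and therefore
\begin{equation}\label{eq:deficit}
h_k\ge h'_k\ge\log\frac{N^2}2-\log8-1\ge\log\frac{N^2}2-3.08\qquad(k\le M).
\end{equation}
Since $h_0\le\log\frac{N^2K}2$, we get $h_0-h_M\le\log K+4$. Let $\ell=\lfloor M/q\rfloor\ge M/(2q)$. The $\ell$ decrements $h_{iq}-h_{(i+1)q}$, $0\le i<\ell$, sum to at most $\log K+4$, so some $k_0\le M-q$ satisfies $h_{k_0}-h_{k_0+q}\le2q(\log K+4)/M$.

Condition on a value $\zeta$ of $(Y_1,\dots,Y_{k_0})$. By symmetry all $Y_i$ with $i>k_0$ have the same conditional law $\nu_\zeta$. Let $Q_\zeta$ be the conditional law of $(Y_{k_0+1},\dots,Y_{k_0+q})$. By \eqref{eq:klprod}, the chain rule and monotonicity of $h_k$,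
\[
\mathbf E_\zeta\,\mathrm{KL}(Q_\zeta\|\nu_\zeta^{\otimes q})=qh_{k_0}-\sum_{i=0}^{q-1}h_{k_0+i}\le q(h_{k_0}-h_{k_0+q})\le\frac{2q^2(\log K+4)}M .
\]
By Markov's inequality, the relative entropy exceeds three times this bound with probability at most $\frac13$. The quantity $\log\frac{N^2}2-H(e_{k_0+1}\mid\zeta)$ is nonnegative with mean at most $3.08$ by \eqref{eq:deficit}, so it is at least $12$ with probability at most $3.08/12$. The two probabilities sum to less than $1$. Fix $\zeta$ for which neither event occurs and put $\nu=\nu_\zeta$, $Q=Q_\zeta$. Then (P2) holds, and (P1) holds because $6q^2(\log K+4)/M\le\tau^2q$ by the choice of $q$.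

For (P3), at most one index $i>k_0$ has $x\in e_i$ and $c_i=c$, because $\chi_G$ is proper, and at most $n$ indices have $x\in e_i$. Each of the $m-k_0\ge m/2\ge nN/10$ later colored edges has law $\nu$, so taking expectations bounds the two probabilities by $1/(m-k_0)$ and $n/(m-k_0)$. Property (P4) holds since a configuration as described would be a $2j$-repetition of $\chi_G$.
\end{proof}

The bound in (P1) is $q$ times a quantity proportional to $q\log K/M$. Shrinking $q$ makes this quantity as small as we like at the price of a smaller degree $\delta$, but the bound stays linear in $q$ if $\delta$ is to remain close to $n$. This is why Step 2 needs a number of disjoint repetitions that is linear in $q$.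

By (P2) the edge is nearly uniform in the sense of entropy, but a few pairs may still be very likely. We discard them and rescale $\nu$ to densities of order one. For a pair $e$ let $\nu_e=\sum_c\nu(e,c)$ and $f_0(e)=\frac12N^2\nu_e$. Define the \emph{kernels}
\[
W_c(x,y)=\tfrac12N^2\,\nu(\{x,y\},c)\,\mathbf 1[f_0(\{x,y\})\le B]\quad(x\ne y),\qquad W_c(x,x)=0,\qquad f=\sum_cW_c .
\]

\begin{lemma}\label{lem:kernels}
The functions $W_c$ and $f$ are symmetric and nonnegative, and for all $x$ and $c$
\[
W_c\le f\le B,\qquad\mathbb Ef\ge\tfrac12,\qquad\mathbb E_yW_c(x,y)\le\lambda,\qquad\mathbb E_yf(x,y)\le5 .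
\]
If $W_c(x,y)>0$, then $\nu(\{x,y\},c)=2W_c(x,y)/N^2$.
\end{lemma}

\begin{proof}
Symmetry, the bound $f\le B$ and the last statement are part of the definition. By (P3), $\mathbb E_yW_c(x,y)\le\frac1N\cdot\frac{N^2}2\cdot\frac{10}{nN}=\lambda$, and the same computation with $\frac{10}N$ gives the bound $5$. Each pair is counted twice among ordered pairs, so $\mathbb Ef=\nu(f_0\le B)$. Let $e$ be the pair of a sample from $\nu$. Then $\mathbf E\log f_0(e)=\log\frac{N^2}2-H(e)<12$ by (P2). Since $u\log(1/u)\le1$ for $u\in(0,1]$, the negative part of $\log f_0(e)$ has mean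
\[
\sum_{e:\,0<f_0(e)<1}\frac2{N^2}f_0(e)\log\frac1{f_0(e)}\le1 .
\]
So the positive part has mean less than $13$, and $\nu(f_0>\exp(26))\le\frac12$ by Markov's inequality.
\end{proof}

From now on $\nu$ enters only through Lemma~\ref{lem:kernels}. Properness of the coloring has become the bound $\lambda=5/n$, the degree bound has become the bound $5$, and the randomness of the graph has become the bound $B$.

\section{Spread weights give many disjoint repetitions}\label{sec:packing}

A \emph{configuration} is a pair $(v,w)$ with $v=(v_0,\dots,v_{2j})\in[N]^{2j+1}$ and $w\in[K]^j$. For a configuration write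
\[
W_t=W_{w_t}(v_{t-1},v_t)\quad(1\le t\le2j),\qquad\Pi=\prod_{t=1}^{2j}W_t .
\]
Let $\mathcal P$ be the set of configurations with $v_0,\dots,v_{2j}$ distinct and $\Pi>0$, and let $\omega\ge0$ be a function on configurations that vanishes outside $\mathcal P$. We shall apply the second moment method to the $\omega$-weighted number of repetitions. Two repetitions are dependent when they share sampled edges, so we need the weight of all ways to complete a given set of edges.

For $\emptyset\ne S\subseteq\{1,\dots,2j\}$ let $V(S)=\bigcup_{t\in S}\{t-1,t\}$. Call the coordinates of $w$ congruent modulo $j$ to an element of $S$ \emph{fixed} and the others \emph{free}. As a function of $(v_i)_{i\in V(S)}$ and the fixed letters, define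
\[
\rho_S=\mathbb E_{v_i,\,i\notin V(S)}\sum_{\text{free letters}}\omega(v,w)\prod_{t\notin S}W_t ,
\]
and let $\rho_S^*$ be its maximum. We call $\omega$ a \emph{spread weight} if
\begin{itemize}
\item[(S1)] $\mu=\mathbb E_v\sum_w\omega\,\Pi$ satisfies $\frac12\le\mu\le1$, and
\item[(S2)] $\rho^*_S\le C\delta^{s-1}N^{k-1}$ whenever $S$ has $s$ elements and consists of $k$ maximal intervals.
\end{itemize}
For $s=1$, (S2) is the evenness over colored edges seen in Section~\ref{sec:idea}; for $s=2j$ it is the bound $\omega\le C\delta^{2j-1}$ on the weight of a single path.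

\begin{proposition}\label{prop:weight}
A spread weight exists.
\end{proposition}

We prove this in Sections~\ref{sec:weight} and~\ref{sec:marginals}, and fix such an $\omega$ now. For a $q$-tuple $(Y_1,\dots,Y_q)$ of colored pairs, an \emph{occurrence} is a triple $o=(v,w,\iota)$ with $(v,w)\in\mathcal P$ and $\iota:\{1,\dots,2j\}\to[q]$ such that $Y_{\iota(t)}=(\{v_{t-1},v_t\},w_t)$ for all $t$. The map $\iota$ is injective since the edges of a path are distinct. Write $o\sim o'$ if the images of $\iota$ and $\iota'$ intersect; in particular $o\sim o$. Let $\kappa$ be the largest number of occurrences with pairwise disjoint images. The number $\kappa$ is well concentrated but hard to compute, while weighted counts are easy to compute. The following form of the Motzkin--Straus inequality connects the two.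

\begin{lemma}\label{lem:ms}
Let $\sim$ be a symmetric reflexive relation on a finite nonempty set $\mathcal O$, and let $\kappa$ be the largest size of a subset in which no two distinct elements are related. For every probability vector $p$ on $\mathcal O$,
\[
F(p)=\sum_{(o,o'):\,o\sim o'}p_op_{o'}\ \ge\ \frac1\kappa .
\]
\end{lemma}

\begin{proof}
Take a minimizer $p$ of $F$ on the simplex with smallest support. Suppose that distinct $o\sim o'$ lie in the support. The coefficient of $u^2$ in $F(p+u(\mathbf 1_o-\mathbf 1_{o'}))$ is $1+1-2=0$, so this function is affine on $[-p_o,p_{o'}]$. It is minimal at the interior point $u=0$, hence constant, and an endpoint gives a minimizer with smaller support, which is impossible. So the support consists of $r\le\kappa$ pairwise unrelated elements, and $F(p)=\sum_op_o^2\ge1/r$ by the Cauchy--Schwarz inequality.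
\end{proof}

\begin{proposition}\label{prop:packing}
If $Y_1,\dots,Y_q$ are independent with law $\nu$, then $\mathbf E\kappa\ge\tau q$ and $\Pr(\kappa=0)\le\exp(-2\tau^2q)$.
\end{proposition}

\begin{proof}
Let $\omega_o=\omega(v,w)$ for $o=(v,w,\iota)$, and let $X_1=\sum_o\omega_o$ and $X_2=\sum_{o\sim o'}\omega_o\omega_{o'}$, the latter over ordered pairs of occurrences. If $X_1>0$, Lemma~\ref{lem:ms} with $p_o=\omega_o/X_1$ gives $\kappa\ge X_1^2/X_2$. By the Cauchy--Schwarz inequality,
\begin{equation}\label{eq:cs}
\mathbf E\kappa\ \ge\ \mathbf E\Big[\frac{X_1^2}{X_2}\mathbf 1[X_1>0]\Big]\ \ge\ \frac{(\mathbf EX_1)^2}{\mathbf EX_2}.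
\end{equation}

\emph{First moment.} On $\mathcal P$ every $W_t$ is positive, so the $t$-th colored edge has $\nu$-probability $2W_t/N^2$ by Lemma~\ref{lem:kernels}. Hence
\begin{equation}\label{eq:mass}
q^{2j}\sum_{v,w}\omega\prod_{t=1}^{2j}\frac{2W_t}{N^2}=q^{2j}\Big(\frac2{N^2}\Big)^{2j}N^{2j+1}\mu=N\delta^{2j}\mu .
\end{equation}
The number of injections $\iota$ is $q(q-1)\cdots(q-2j+1)\ge q^{2j}(1-2j^2/q)\ge\frac12q^{2j}$, because $q\ge4j^2$. With (S1) this gives $\mathbf EX_1\ge\frac14N\delta^{2j}$.

\emph{Second moment.} For $o\sim o'$ let $R=\{(t,t'):\iota(t)=\iota'(t')\}$, a nonempty partial matching. For $(t,t')\in R$ the edges $\{v_{t-1},v_t\}$ and $\{v'_{t'-1},v'_{t'}\}$ are equal; record whether $v'_{t'}=v_t$ or $v'_{t'}=v_{t-1}$. Call $R$ with these orientations the \emph{pattern} of the pair. Each $t$ is unmatched or has one of $2j$ partners and one of two orientations, so there are at most $(4j+1)^{2j}$ patterns. Fix one, let $s=|R|$, let $S$ be the set of matched $t'$, and let $k$ be the number of maximal intervals of $S$. Different maximal intervals share no vertex index,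 so $|V(S)|=s+k$.

The images of $\iota$ and $\iota'$ cover $4j-s$ indices, so there are at most $q^{4j-s}$ choices of $(\iota,\iota')$. Given $(v,w)$, the pattern leaves at most one choice for the vertices $v'_i$, $i\in V(S)$, and the fixed letters of $w'$. By independence, both $o$ and $o'$ occur with probability $\prod_t(2W_t/N^2)\prod_{t'\notin S}(2W'_{t'}/N^2)$, where $W'_{t'}$ refers to $(v',w')$. Summing $\omega(v',w')\prod_{t'\notin S}(2W'_{t'}/N^2)$ over the remaining $2j+1-s-k$ vertices and the free letters gives at most $(2/N^2)^{2j-s}N^{2j+1-s-k}\rho_S^*$. By \eqref{eq:mass}, (S1) and (S2), the pattern contributes at most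
\[
N\delta^{2j}\cdot q^{2j-s}\Big(\frac2{N^2}\Big)^{2j-s}N^{2j+1-s-k}\rho_S^*=N\delta^{2j}\cdot\delta^{2j-s}N^{1-k}\rho_S^*\le CN\delta^{4j-1}.
\]
So $\mathbf EX_2\le(4j+1)^{2j}CN\delta^{4j-1}$, and \eqref{eq:cs} yields
\[
\mathbf E\kappa\ \ge\ \frac{N\delta}{16(4j+1)^{2j}C}=\frac q{8(4j+1)^{2j}C}=\tau q .
\]

\emph{Concentration.} At most one member of a disjoint family of occurrences uses a given index $i$, so changing $Y_i$ changes $\kappa$ by at most $1$. McDiarmid's inequality with $u=\tau q$ gives $\Pr(\kappa=0)\le\exp(-2\tau^2q)$.
\end{proof}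

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:weight}]
Let $E$ be the set of $q$-tuples with $\kappa=0$. By (P4), $Q(E)=1$, and $\nu^{\otimes q}(E)>0$ because the relative entropy in (P1) is finite. By \eqref{eq:klevent} and Proposition~\ref{prop:packing}, $\mathrm{KL}(Q\|\nu^{\otimes q})\ge2\tau^2q$. This contradicts (P1), since $q\ge1$. So the standing assumption fails: some $G$ with $\Delta(G)\le n$ has a $2j$-repetition in every proper coloring with at most $K$ colors. A non-repetitive coloring is proper, so $\pi(G)\ge K+1>n^{2-\varepsilon}$.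
\end{proof}

\section{Gluing arcs of closed walks}\label{sec:weight}

\subsection*{Walks with prescribed colors}
For a word $w$ and integers $a<b$, let
\[
T_{a,b}(x,y)=\mathbb E_{z_{a+1},\dots,z_{b-1}}\prod_{t=a+1}^bW_{w_t}(z_{t-1},z_t),\qquad z_a=x,\ z_b=y,
\]
be the weight of walks from $x$ to $y$ colored $w_{a+1}\cdots w_b$. We call $b-a$ its length; the dependence on $w$ is suppressed. Walks concatenate: for a configuration $(v,w)$, a vertex $z$ and $0\le a\le b\le 2j$,
\begin{align}
\mathbb E_{v_{a+1},\dots,v_b}\prod_{a<t\le b}W_t\cdot T_{b,c}(v_b,z)&=T_{a,c}(v_a,z)&&(b<c),\label{eq:right}\\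
\mathbb E_{v_a,\dots,v_{b-1}}T_{c,a+j}(z,v_a)\prod_{a<t\le b}W_t&=T_{c,b+j}(z,v_b)&&(c<a+j).\label{eq:left}
\end{align}
Both are the definition; \eqref{eq:left} uses $w_{t+j}=w_t$.

\begin{lemma}\label{lem:T}
Let $1\le b-a\le j$.
\begin{itemize}
\item[(i)] $T_{a,b}\le B\lambda^{b-a-1}$.
\item[(ii)] If $d<b-a$ of the letters $w_{a+1},\dots,w_b$ are held fixed and the others are summed over $[K]$, then the sum of $T_{a,b}(x,y)$ is at most $B5^j\lambda^d$.
\end{itemize}
\end{lemma}

\begin{proof}
As $b-a\le j$, the letters are different coordinates of $w$, so in (ii) each factor with a summed letter becomes $f$. Choose one step $t_0$, in (ii) one with a summed letter, and bound its factor by $B$. What remains is a walk $x=z_a,\dots,z_{t_0-1}$ and a walk $z_{t_0},\dots,z_b=y$, each with a loose end. Average over $z_{t_0-1},z_{t_0-2},\dots,z_{a+1}$ and over $z_{t_0},z_{t_0+1},\dots,z_{b-1}$ in this order. Each vertex then appears in a single factor, and by Lemma~\ref{lem:kernels} and symmetry its average is at most $\lambda$ for a fixed letter and at most $5$ for a summed one.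
\end{proof}

Let $Z=\sum_w\mathbb E_xT_{0,j}(x,x)=\mathbb E\prod_{t\in\mathbb Z/j}f(z_{t-1},z_t)$ be the total weight of closed walks of length $j$. The matrix $\mathsf F=(f(x,y))_{x,y}$ is symmetric, and the Rayleigh quotient of the all-ones vector shows that its largest eigenvalue is at least $N\,\mathbb Ef$. Since $j$ is even, all eigenvalues contribute nonnegatively to the trace, so
\begin{equation}\label{eq:Z}
Z=N^{-j}\operatorname{tr}\mathsf F^j\ge(\mathbb Ef)^j\ge2^{-j}.
\end{equation}
For odd $j$ this fails: $Z=0$ if $f$ is supported on the edges of a bipartite graph.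

For an interval $[a,b]$ of vertex indices with $0\le a\le b\le2j$ and $b-a<j$, let
\[
R_{[a,b]}=\prod_{a<t\le b}W_t\cdot T_{b,a+j}(v_b,v_a).
\]
Thus $R_{[a,b]}/Z$ is the joint density of $w$ and the stretch $v_a,\dots,v_b$ of a random closed walk of length $j$. These functions are consistent.

\begin{lemma}\label{lem:consistent}
If $[a',b']\subseteq[a,b]$ and $b-a<j$, then for fixed $w$ the average of $R_{[a,b]}$ over the $v_i$ with $i\in[a,b]\setminus[a',b']$ is $R_{[a',b']}$. If $R_{[a',b']}=0$, then $R_{[a,b]}=0$. Moreover $\mathbb E_v\sum_wR_{[a,b]}=Z$.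
\end{lemma}

\begin{proof}
Averaging over $b'<i\le b$ replaces the closing factor by $T_{b',a+j}(v_{b'},v_a)$, by \eqref{eq:right}; averaging over $a\le i<a'$ then replaces it by $T_{b',a'+j}(v_{b'},v_{a'})$, by \eqref{eq:left}. An average of finitely many nonnegative terms vanishes only if all terms do. Finally $R_{[a,a]}=T_{a,a+j}(v_a,v_a)$, and a cyclic shift of $w$ shows $\sum_w\mathbb ER_{[a,a]}=Z$.
\end{proof}

\subsection*{Three arcs}
For $i=1,2,3$ let $a_i=(i-1)(3g+1)$ and $b_i=a_i+j-2$, that is,
\[
a_1=0,\quad a_2=3g+1,\quad b_1=6g-2,\quad a_3=6g+2,\quad b_2=9g-1,\quad b_3=12g=2j,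
\]
listed in increasing order. The \emph{arcs} are $J_i=[a_i,b_i]$ and the \emph{overlaps} are $I_i=J_i\cap J_{i+1}=[a_{i+1},b_i]$ for $i=1,2$; see Figure~\ref{fig:arcs}. Each overlap has $3g-3$ edges. Its closing factor
\[
D_i=T_{b_i,a_{i+1}+j}(v_{b_i},v_{a_{i+1}})
\]
has length $r=j-(3g-3)=3g+3$, and the closing factor of each arc has length $2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.25cm,y=0.6cm]
\fill[gray!25] (13,-0.3) rectangle (22,2.3);
\fill[gray!25] (26,-0.3) rectangle (35,2.3);
\draw (0,0)--(48,0);
\foreach \x in {0,...,48} \fill (\x,0) circle (1pt);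
\draw[very thick] (0,1)--(22,1);
\draw[very thick] (13,2)--(35,2);
\draw[very thick] (26,1)--(48,1);
\node[above] at (6,1) {$J_1$};
\node[above] at (24,2) {$J_2$};
\node[above] at (42,1) {$J_3$};
\node[above] at (17.5,2.3) {$I_1$};
\node[above] at (30.5,2.3) {$I_2$};
\node[below] at (0,-0.3) {$a_1$};
\node[below] at (13,-0.3) {$a_2$};
\node[below] at (22,-0.3) {$b_1$};
\node[below] at (26,-0.3) {$a_3$};
\node[below] at (35,-0.3) {$b_2$};
\node[below] at (48,-0.3) {$b_3$};
\end{tikzpicture}
\caption{The path $v_0\cdots v_{2j}$ for $g=4$, $j=24$, covered by three arcs $J_1,J_2,J_3$ of $j-2$ edges each. Consecutive arcs overlap in the shaded intervals $I_1,I_2$ of $3g-3$ edges. Each arc is distributed as a stretch of a closed walk of length $j$.}\label{fig:arcs}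
\end{figure}

With the convention that a quotient with denominator $0$ is $0$, define
\[
\Theta=\frac1Z\,\frac{R_{J_1}R_{J_2}R_{J_3}}{R_{I_1}R_{I_2}},\qquad
\phi=\frac1Z\,\frac{\prod_{i=1}^3T_{b_i,a_i+j}(v_{b_i},v_{a_i})}{D_1D_2}.
\]
Then $\Theta=\phi\,\Pi$. Indeed, if $D_1D_2=0$ or some $W_t=0$, both sides vanish; otherwise the factors $W_t$ on the overlaps, which appear in two arcs, cancel once. We regard $\Theta$ as a density with respect to the uniform law on $v$ and counting measure on $w$. By the \emph{marginal} on a set $U$ of vertex indices we mean the average over the $v_i$ with $i\notin U$, for fixed $w$.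

\begin{lemma}\label{lem:marg}
The marginal of $\Theta$ is $R_{J_i}R_{J_{i+1}}/(ZR_{I_i})$ on $J_i\cup J_{i+1}$, and it is $R_{[a,b]}/Z$ on every interval $[a,b]$ contained in an arc. The total mass $\mathbb E_v\sum_w\Theta$ is $1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:consistent}, for $J\in\{J_i,J_{i+1}\}$ the average of $R_J/R_{I_i}$ over the vertices of $J\setminus I_i$ is $\mathbf 1[R_{I_i}>0]$, and this indicator equals $1$ wherever the function $R$ of the other of the two arcs is nonzero. The vertices of $J_3\setminus I_2$ appear only in $R_{J_3}$, so averaging $\Theta$ over them leaves $R_{J_1}R_{J_2}/(ZR_{I_1})$. The vertices of $J_1\setminus I_1$ appear only in $R_{J_1}$, and averaging over them leaves $R_{J_2}R_{J_3}/(ZR_{I_2})$. Averaging $R_{J_i}R_{J_{i+1}}/(ZR_{I_i})$ over $J_{i+1}\setminus I_i$ or $J_i\setminus I_i$ leaves $R_{J_i}/Z$ or $R_{J_{i+1}}/Z$. The rest is Lemma~\ref{lem:consistent}.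
\end{proof}

\subsection*{Truncation}
The weight $\phi$ is large where $D_1$ or $D_2$ is small, and $\Theta$ also charges walks that are not paths. Both defects have small mass. Let $\mathcal L$ be the set of configurations with $D_1,D_2\ge\eta K^{-r}$, and define
\[
\omega=\phi\,\mathbf 1_{\mathcal L\cap\mathcal P}.
\]
On $\mathcal L$, \eqref{eq:Z}, Lemma~\ref{lem:T}(i) and $r\le j$ give $\phi\le2^jB^3\eta^{-2}K^{2j}$. There are $K^j$ words and $W_t\le B$, so for every $v$ and every $S'\subseteq\{1,\dots,2j\}$
\begin{equation}\label{eq:crude}
\sum_w\phi\,\mathbf 1_{\mathcal L}\prod_{t\in S'}W_t\ \le\ \Psi .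
\end{equation}

\begin{lemma}\label{lem:S1}
The weight $\omega$ satisfies \emph{(S1)}.
\end{lemma}

\begin{proof}
Here $\mu$ is the $\Theta$-mass of $\mathcal L\cap\mathcal P$, so $\mu\le1$. The event $D_i<\eta K^{-r}$ depends only on $w$ and the vertices of $I_i$, where the marginal is $R_{I_i}/Z$. Its mass is therefore at most
\[
2^j\eta K^{-r}\sum_w\mathbb E\prod_{a_{i+1}<t\le b_i}W_t=2^j\eta\,\mathbb E\prod_{a_{i+1}<t\le b_i}f(v_{t-1},v_t)\le2^j\eta\,5^j=\tfrac18 .
\]
In the equality, the $r$ letters that do not occur in the product contribute $K^r$; in the inequality, the vertices are averaged from one end with Lemma~\ref{lem:kernels}. A uniform $v$ has two equal coordinates with probability at most $\binom{2j+1}2/N$, so by \eqref{eq:crude} and \eqref{eq:Nlarge} the configurations in $\mathcal L$ with a repeated vertex have mass at most $\binom{2j+1}2\Psi/N\le\frac14$. The set $\Pi=0$ has mass $0$. The total loss is at most $\frac18+\frac18+\frac14$.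
\end{proof}

The bound on repeated vertices is where the size of $N$ separates our graphs from $K_{2^k}$, in which every walk that reads a word twice returns to its start.

\section{The marginal bounds}\label{sec:marginals}

It remains to prove (S2). Together with Lemma~\ref{lem:S1} this completes the proof of Proposition~\ref{prop:weight}, and so of Theorem~\ref{thm:main}.

\begin{lemma}\label{lem:S2}
The weight $\omega$ satisfies \emph{(S2)}.
\end{lemma}

\begin{proof}
If $k\ge2$, the factor $N^{k-1}$ absorbs everything: by \eqref{eq:crude}, \eqref{eq:Nlarge} and \eqref{eq:delta}, $\rho^*_S\le\Psi\le N\le C\delta^{s-1}N^{k-1}$.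

Let $k=1$, say $S=\{\alpha+1,\dots,\beta\}$ with $s=\beta-\alpha$ and $V(S)=[\alpha,\beta]$. Fix the vertices and letters on which $\rho_S$ depends, and let $\Pi_S=\prod_{t\in S}W_t$. If $\Pi_S=0$, no completion lies in $\mathcal P$ and $\rho_S=0$. So let $\Pi_S>0$; then
\begin{equation}\label{eq:rho}
\rho_S\le\frac1{\Pi_S}\sum_{\text{free letters}}\mathbb E_{v_i,\,i\notin[\alpha,\beta]}\ \Theta\,\mathbf 1_{\mathcal L}.
\end{equation}
By \eqref{eq:delta} it suffices to show $\rho_S\le Cn^{(1-\varepsilon/4)(s-1)}$, and since $s\le12g$,
\begin{equation}\label{eq:target}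
(1-\tfrac\varepsilon4)(s-1)\ \ge\ s-1-3g\varepsilon .
\end{equation}
There are three cases, according to how many arcs are needed to cover $[\alpha,\beta]$:
\begin{enumerate}
\item $[\alpha,\beta]$ lies in an arc;
\item $a_i\le\alpha<a_{i+1}$ and $b_i<\beta\le b_{i+1}$ for some $i\in\{1,2\}$;
\item $\alpha<a_2$ and $\beta>b_2$.
\end{enumerate}
They are exhaustive. Suppose that $[\alpha,\beta]$ lies in no arc. If $\beta\le b_2$, then $\alpha<a_2$ and $\beta>b_1$, which is Case 2 with $i=1$. If $\beta>b_2$, then $\alpha<a_3$, and we are in Case 2 with $i=2$ or in Case 3. In Case 1 no denominator survives. In the other cases each overlap contained in $[\alpha,\beta]$ costs $\eta^{-1}K^r$, and the factors $\lambda=5/n$ that come from properness must pay for part of this cost.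

\medskip\noindent\emph{Case 1.} Drop $\mathbf 1_{\mathcal L}$ in \eqref{eq:rho}. The marginal is $R_{[\alpha,\beta]}/Z$ by Lemma~\ref{lem:marg}, so $\rho_S\le2^j\sum T_{\beta,\alpha+j}(v_\beta,v_\alpha)$. The letters $w_{\beta+1},\dots,w_{\alpha+j}$ of this factor are exactly the $j-s\ge2$ free letters. Lemma~\ref{lem:T}(ii) with $d=0$ gives $\rho_S\le2^jB5^j\le C$.

\medskip\noindent\emph{Case 2.} Here $I_i\subseteq[\alpha,\beta]\subseteq J_i\cup J_{i+1}$. Bound $\mathbf 1_{\mathcal L}$ by $\mathbf 1[D_i\ge\eta K^{-r}]$, which involves no averaged vertex. By Lemma~\ref{lem:marg}, averaging over the vertices outside $J_i\cup J_{i+1}$ gives $R_{J_i}R_{J_{i+1}}/(ZR_{I_i})$. The vertices with index in $[a_i,\alpha)$ appear only in $R_{J_i}$ and those with index in $(\beta,b_{i+1}]$ only in $R_{J_{i+1}}$, so by Lemma~\ref{lem:consistent} the marginal on $[\alpha,\beta]$ is $R_{[\alpha,b_i]}R_{[a_{i+1},\beta]}/(ZR_{I_i})$. The factors $W_t$ in this quotient multiply to $\Pi_S$. Hence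
\begin{equation}\label{eq:case2}
\rho_S\le2^j\eta^{-1}K^r\sum_{\text{free letters}}T_{b_i,\alpha+j}(v_{b_i},v_\alpha)\;T_{\beta,a_{i+1}+j}(v_\beta,v_{a_{i+1}}).
\end{equation}
The two factors are closing factors of intervals strictly containing $I_i$ and contained in an arc, so their lengths lie between $2$ and $r-1\le j$, and Lemma~\ref{lem:T} applies. Also $s\ge(3g-3)+2=3g-1$.

Suppose first $s<j$. The free letters are $w_{\beta+1},\dots,w_{\alpha+j}$. Bound the second factor by $B\lambda^{a_{i+1}+j-\beta-1}$, whatever its letters, with Lemma~\ref{lem:T}(i). In the first factor the $\beta-b_i$ letters $w_{b_i+1},\dots,w_\beta$ are fixed and the others are the free ones, so its sum is at most $B5^j\lambda^{\beta-b_i}$ by Lemma~\ref{lem:T}(ii). The exponents of $\lambda$ add up to $a_{i+1}+j-b_i-1=r-1$. With $K\le n^{2-\varepsilon}$ and $5^{r-1}\le5^j$,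
\[
\rho_S\le2^j\eta^{-1}B^25^jK^r\lambda^{r-1}\le Cn^{(2-\varepsilon)r-(r-1)}=Cn^{(1-\varepsilon)(3g+3)+1}.
\]
This is enough, because $s-1\ge3g-2$ and
\[
(1-\tfrac\varepsilon4)(3g-2)-(1-\varepsilon)(3g+3)-1=\tfrac94g\varepsilon+\tfrac72\varepsilon-6\ge9-6>0 .
\]
This subcase dictates the shape of the arcs. The bound is about $n^r$ and $s$ may be barely larger than the length $j-r$ of the overlap, so each overlap must have about $j/2$ edges or more; since the two overlaps have $j-6$ edges in total, we make them equal.

Suppose now $s\ge j$. All letters are fixed, and Lemma~\ref{lem:T}(i) applies to both factors in \eqref{eq:case2}. The exponent of $\lambda$ is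
\[
(\alpha+j-b_i-1)+(a_{i+1}+j-\beta-1)=2j-s-(3g-3)-2=9g+1-s\le3g+1\le2j .
\]
Hence $\rho_S\le2^j\eta^{-1}B^2K^r\lambda^{9g+1-s}\le Cn^{\theta}$ with
\[
\theta=(2-\varepsilon)(3g+3)-(9g+1-s)=(s-1-3g\varepsilon)-(3g+3\varepsilon-6),
\]
and $3g+3\varepsilon\ge6$, so \eqref{eq:target} finishes the case.

\medskip\noindent\emph{Case 3.} Here $s\ge b_2-a_2+2=j$, so all letters are fixed, and $J_2\subseteq[\alpha,\beta]$, so $\mathbf 1_{\mathcal L}$ involves no averaged vertex. The vertices with index below $\alpha$ appear only in $R_{J_1}$ and those with index above $\beta$ only in $R_{J_3}$. By Lemma~\ref{lem:consistent} the marginal of $\Theta$ on $[\alpha,\beta]$ is $R_{[\alpha,b_1]}R_{J_2}R_{[a_3,\beta]}/(ZR_{I_1}R_{I_2})$, and the factors $W_t$ again multiply to $\Pi_S$. So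
\[
\rho_S\le2^j\eta^{-2}K^{2r}\;T_{b_1,\alpha+j}(v_{b_1},v_\alpha)\;T_{b_2,a_2+j}(v_{b_2},v_{a_2})\;T_{\beta,a_3+j}(v_\beta,v_{a_3}).
\]
The outer factors have lengths between $2$ and $r-1$ and the middle one has length $2$. By Lemma~\ref{lem:T}(i) the exponent of $\lambda$ is
\[
(\alpha+j-b_1-1)+1+(a_3+j-\beta-1)=2j-s+(a_3-b_1)-1=12g+3-s\le6g+3\le2j .
\]
Hence $\rho_S\le2^j\eta^{-2}B^3K^{2r}\lambda^{12g+3-s}\le Cn^{\theta}$ with
\[
\theta=(2-\varepsilon)(6g+6)-(12g+3-s)=(s-1-3g\varepsilon)-(3g\varepsilon+6\varepsilon-10),
\]
and $3g\varepsilon\ge12>10$, so \eqref{eq:target} finishes the proof. For $s=2j$ this is the comparison of $K^{j+6}$ with $\delta^{2j-1}$ from Section~\ref{sec:idea}, improved by $\lambda^3$.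
\end{proof}

\section{Letting $\varepsilon$ tend to zero}

\begin{proof}[Proof of Corollary~\ref{cor:sharp}]
The upper bound is the known one. For the lower bound, rewrite \eqref{eq:star} as $2160\,\tau^{-2}\log^2n\le n^{\varepsilon/4}$. We have $24\le j\le6(4/\varepsilon+1)\le30/\varepsilon$, and
\[
\log\tau^{-2}=\log64+4j\log(4j+1)+2(\log64+78+j\log5000)\le A'j\log j
\]
for an absolute constant $A'$. Put $L=\sqrt{\log n\log\log n}$ and $\varepsilon=AL/\log n=A\sqrt{\log\log n/\log n}$, where $A\ge30$ and $A^2\ge240A'$. For large $n$ we have $\varepsilon\le1$ and $30/\varepsilon\le\log n$, so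
\[
A'j\log j\le A'\frac{30}\varepsilon\log\log n=\frac{30A'}A\,L\le\frac A8L .
\]
For large $n$ also $\log2160+2\log\log n\le\frac A8L$. Adding, $2160\,\tau^{-2}\log^2n\le\exp(\frac A4L)=n^{\varepsilon/4}$. Theorem~\ref{thm:main} applies and gives $\pi(n)>n^{2-\varepsilon}=n^2\exp(-AL)$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{problem}
\texttt{https://thesis.unipd.it/\allowbreak retrieve/\allowbreak 3c23be58-\allowbreak 896d-\allowbreak 45fd-\allowbreak 9446-\allowbreak c62e2bc26bb1/\allowbreak Doria\_Antonella.pdf}
\end{thebibliography}
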